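# Multiplying simple unit-Monge matrices in $O(n\log n/\log\log n)$ time

## 1. A tropical product of two $3\times 3$ permutations

Take the two permutations of $\{1,2,3\}$
$$\pi_A=(2,3,1),\qquad \pi_B=(2,1,3),$$
written as lists of values, so $\pi_A(1)=2$, $\pi_A(2)=3$, $\pi_A(3)=1$. We picture a permutation $\pi$ as a set of points: row $r$ carries one point, in column $\pi(r)$. For $0\le i,j\le 3$, count the points strictly below line $i$ and weakly left of line $j$, that is, $\#\{r>i:\pi(r)\le j\}$. With $i$ indexing rows and $j$ indexing columns, both from $0$ to $3$, this gives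
$$A=\begin{pmatrix}0&1&2&3\\0&1&1&2\\0&1&1&1\\0&0&0&0\end{pmatrix},\qquad B=\begin{pmatrix}0&1&2&3\\0&1&1&2\\0&0&0&1\\0&0&0&0\end{pmatrix}.$$
Now multiply them with $(\min,+)$ in place of $(+,\times)$: $C(i,l)=\min_j\,(A(i,j)+B(j,l))$. For instance
$$C(1,2)=\min(0+2,\;1+1,\;1+0,\;2+0)=1,\qquad C(2,3)=\min(0+3,\;1+2,\;1+1,\;1+0)=1.$$
The other entries are found in the same way, and
$$C=\begin{pmatrix}0&1&2&3\\0&1&1&2\\0&1&1&1\\0&0&0&0\end{pmatrix}.$$
This is again a counting matrix of a permutation, namely of $(2,3,1)$. It is not the counting matrix of a composition: $\pi_B\circ\pi_A=(1,3,2)$ and $\pi_A\circ\pi_B=(3,2,1)$.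

So there is a product on permutations hidden here. Computing it from the definition costs on the order of $n^3$ operations on $(n+1)\times(n+1)$ matrices, although the inputs and the output are just three lists of $n$ numbers. How fast can we go from lists to list?

**Definition (distribution matrix).** For an $n\times n$ permutation matrix $P$ with permutation $\pi$ (so $P(r,\pi(r))=1$, all other entries $0$), the distribution matrix is the $(n+1)\times(n+1)$ matrix
$$P^\Sigma(i,j)=\#\{r:r>i,\ \pi(r)\le j\},\qquad 0\le i,j\le n.$$
We recover $P$ from $P^\Sigma$, because $P^\Sigma(r-1,s)-P^\Sigma(r,s)=[\pi(r)\le s]$, where $[\cdot]$ is the Iverson bracket; hence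
$$P(r,s)=P^\Sigma(r-1,s)-P^\Sigma(r-1,s-1)-P^\Sigma(r,s)+P^\Sigma(r,s-1).\tag{1}$$
Distribution matrices of permutation matrices are the *simple unit-Monge matrices*. We allow the $0\times0$ permutation, whose distribution matrix is the $1\times1$ matrix $(0)$.

**Definition (distance product).** $(X\odot Y)(i,l)=\min_{0\le j\le n}(X(i,j)+Y(j,l))$. *Seaweed multiplication* (also: sticky-braid multiplication, or unit-Monge matrix distance product) is the problem of computing, from $P_A$ and $P_B$, the permutation matrix $P_C$ with $P_C^\Sigma=P_A^\Sigma\odot P_B^\Sigma$. All three permutations are given as arrays of length $n$. For permutations $\alpha,\beta$ we also write $\alpha\odot\beta$ for the permutation whose distribution matrix is $\alpha^\Sigma\odot\beta^\Sigma$.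

It is known that this can be done in time $O(n\log n)$. The presentation "Approximate matching in grammar-compressed strings" (http://www.stringology.org/event/2014/psc14p12_presentation.pdf) asks, as an open problem, for time $O\left(\frac{n\log n}{\log\log n}\right)$. The answer is yes.

The model is the unit-cost word-RAM with word size $\Theta(\log n)$: arithmetic, comparisons, bitwise operations, shifts and indirect addressing cost $O(1)$. A word, or $O(1)$ words treated as one, holds the numbers $0,\dots,n$ and addresses $O(n)$ memory cells. We write $[N]=\{1,\dots,N\}$ and $\log=\log_2$. *Compressing* a finite set means replacing its elements by their ranks: compressing $\{2,5,9\}$ sends $2,5,9$ to $1,2,3$. Compressing a submatrix means compressing its row set and its column set.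

**Theorem 1.** Two $n\times n$ permutation matrices can be seaweed-multiplied in $O(n\log n/\log\log n)$ deterministic time and $O(n)$ space.

**Theorem 2.** Let $[n]$ be partitioned into consecutive nonempty intervals $J_1,\dots,J_K$ with $|J_t|=N_t$. Let $A_t$ be the compression of $P_A$ restricted to columns $J_t$ and its nonzero rows, and $B_t$ the compression of $P_B$ restricted to rows $J_t$ and its nonzero columns. Given $\pi_A,\pi_B$ and all $A_t\odot B_t$, one can compute $P_C$ in time
$$O\Bigl(n\bigl(1+\tfrac{H}{\log\log n}\bigr)\Bigr),\qquad H=\sum_t\tfrac{N_t}{n}\log\tfrac{n}{N_t}\le\log K.$$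

There are also two corollaries, A and B, stated and proved in Sections 9 and 10. No claim is made that $n\log n/\log\log n$ is optimal, and no superlinear lower bound is proved here.

## 2. Closure, the identity, and the reversal

**Fact.** For permutation matrices $P_A,P_B$ of size $n$, the matrix $C=P_A^\Sigma\odot P_B^\Sigma$ is the distribution matrix of a unique permutation matrix.

This may be taken as given, but the argument is short. Write $A=P_A^\Sigma$ and $B=P_B^\Sigma$.

*Boundary values.* We have $C(i,0)=0$ (take $j=0$) and $C(n,l)=0$ (take $j=n$). Next, $C(0,l)=\min_j(j+B(j,l))=l$: the term $j=0$ gives $l$, and $j+B(j,l)\ge l$ because at most $j$ of the $l$ points in columns $\le l$ lie in rows $\le j$. Likewise $C(i,n)=\min_j(A(i,j)+n-j)=n-i$: the term $j=n$ gives $n-i$, and of the $n-i$ points in rows $>i$ at most $n-j$ lie in columns $>j$.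

*Nonnegative density.* We claim $C(r-1,s-1)+C(r,s)\le C(r-1,s)+C(r,s-1)$. Let $j$ attain $C(r-1,s)$ and $j'$ attain $C(r,s-1)$. If $j\le j'$, bound the left side by $A(r-1,j)+B(j,s-1)+A(r,j')+B(j',s)$; this is enough because $B(j,s)-B(j,s-1)=[\pi_B^{-1}(s)>j]\ge[\pi_B^{-1}(s)>j']=B(j',s)-B(j',s-1)$. If $j>j'$, bound the left side by $A(r-1,j')+B(j',s-1)+A(r,j)+B(j,s)$; this is enough because $A(r-1,j)-A(r,j)=[\pi_A(r)\le j]\ge[\pi_A(r)\le j']=A(r-1,j')-A(r,j')$.

*Conclusion.* Define $P(r,s)$ from $C$ by formula (1). These are nonnegative integers. By telescoping and the boundary values, each row sum is $(n-r+1)-(n-r)=1$ and each column sum is $s-(s-1)=1$. So $P$ is a permutation matrix. Summing $P$ over rows $>i$ and columns $\le j$ telescopes to $C(i,j)-C(i,0)-C(n,j)+C(n,0)=C(i,j)$, so $P^\Sigma=C$. Uniqueness is (1). $\square$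

Two products can be found by pure thought.

**The identity is neutral.** $\mathrm{Id}^\Sigma(i,j)=\max(0,j-i)$. In $\min_j(\max(0,j-i)+X(j,l))$ the term $j=i$ gives $X(i,l)$, and no term is smaller, since $X(i,l)-X(j,l)\le\max(0,j-i)$: passing from $j$ to $i<j$ adds only the $j-i$ rows of $(i,j]$, and for $j\le i$ the difference is $\le0$. On the other side, $\min_j(X(i,j)+\max(0,l-j))$ has the term $X(i,l)$ at $j=l$, and $X(i,l)-X(i,j)\le\max(0,l-j)$.

**The reversal is absorbing.** Let $W(r)=N+1-r$. Then $W^\Sigma(i,j)=\min(N-i,j)$. For any $N\times N$ distribution matrix $X$, the sum $X(i,j)+\min(N-j,l)$ equals $l$ at $j=0$ and $N-i$ at $j=N$. In general it is $\ge l$ if the second term is $l$, and otherwise it is $X(i,j)+N-j\ge N-i$, as above. So $X\odot W^\Sigma=W^\Sigma$. For $\min(N-i,j)+X(j,l)$ the values at $j=0$ and $j=N$ are $l$ and $N-i$, and in general the sum is $\ge\min(N-i,l)$ since $j+X(j,l)\ge l$. So $W^\Sigma\odot X=W^\Sigma$.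

For $n=2$ this gives the whole multiplication table: $\mathrm{Id}\odot X=X\odot\mathrm{Id}=X$ and $W\odot W=W$.

## 3. Cutting the middle index: colored permutations

The minimum over $j$ can be taken piece by piece. Cut the range of the middle index $j$ into intervals, solve the product on each, and then combine. This section determines exactly what "combine" means.

**Definition (colored permutation).** A $k$-colored permutation of size $N$ is a pair $(\sigma,c)$ with $\sigma$ a permutation of $[N]$ and $c:[N]\to[k]$. Here $c(r)$ is the color of the point $(r,\sigma(r))$, hence also of row $r$ and of column $\sigma(r)$. For $t\in[k]$ and $0\le i,j\le N$ let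
$$F_t(i,j)=\#\{r>i:c(r)<t\}+\#\{r>i:c(r)=t,\ \sigma(r)\le j\}+\#\{r:c(r)>t,\ \sigma(r)\le j\},\tag{2}$$
and $M=\min_tF_t$.

**Lemma 1.** Let $P_A,P_B$ be $N\times N$, let $0=e_0\le e_1\le\dots\le e_k=N$, and $J_t=(e_{t-1},e_t]$. Let $R_t=\pi_A^{-1}(J_t)$ and $S_t=\pi_B(J_t)$, let $A_t,B_t$ be the compressions as in Theorem 2, and $\gamma_t=A_t\odot B_t$. Define $\sigma$ by sending the $x$-th smallest element of $R_t$ to the $\gamma_t(x)$-th smallest element of $S_t$, with color $t$. Then $M=P_A^\Sigma\odot P_B^\Sigma$.

*Proof.* Fix $i,l$, and let $e_{t-1}\le j\le e_t$, $i'=|R_t\cap[1,i]|$, $l'=|S_t\cap[1,l]|$. A row $r>i$ with $\pi_A(r)\le j$ has either color $<t$ (and then $\pi_A(r)\le j$ is automatic) or color $t$. A row $x>j$ of $P_B$ with $\pi_B(x)\le l$ lies either in some $J_s$ with $s>t$ (and then $x>j$ is automatic) or in $J_t$. Hence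
$$P_A^\Sigma(i,j)=\#\{r>i:c(r)<t\}+A_t^\Sigma(i',j-e_{t-1}),$$
$$P_B^\Sigma(j,l)=\#\{r:c(r)>t,\ \sigma(r)\le l\}+B_t^\Sigma(j-e_{t-1},l').$$
In the second line we used that the columns of color $s$ are exactly $S_s$, so points of $\sigma$ and of $P_B$ give the same count. The two counts do not depend on $j$. Minimizing the sum over $j\in[e_{t-1},e_t]$ therefore gives the two counts plus $\gamma_t^\Sigma(i',l')=\#\{r>i:c(r)=t,\ \sigma(r)\le l\}$, which is $F_t(i,l)$. The ranges $[e_{t-1},e_t]$ cover $\{0,\dots,N\}$. $\square$

**The opening example.** Cut at $J_1=\{1\}$, $J_2=\{2,3\}$. Then $R_1=\{3\}$, $S_1=\{2\}$, $R_2=\{1,2\}$, $S_2=\{1,3\}$, and all compressed pieces are identities. So $\sigma(3)=2$ has color $1$, and $\sigma(1)=1$, $\sigma(2)=3$ have color $2$: $\sigma=(1,3,2)$, $c=(2,2,1)$. From (2),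
$$F_1=\begin{pmatrix}0&1&2&3\\0&1&2&3\\0&1&2&3\\0&1&1&2\end{pmatrix},\quad F_2=\begin{pmatrix}1&2&2&3\\1&1&1&2\\1&1&1&1\\0&0&0&0\end{pmatrix},\quad M=\begin{pmatrix}0&1&2&3\\0&1&1&2\\0&1&1&1\\0&0&0&0\end{pmatrix},$$
and $M$ is the matrix $C$ of Section 1, as it should be.

**Every colored permutation has a merge.** We want to speak of merging $(\sigma,c)$ without remembering where it came from. Given any $(\sigma,c)$, take consecutive intervals with $|J_t|=|c^{-1}(t)|$, let $\pi_A$ map $c^{-1}(t)$ increasingly onto $J_t$, and put $\pi_B=\sigma\circ\pi_A^{-1}$. Then $R_t=c^{-1}(t)$, $A_t=\mathrm{Id}$, and $\gamma_t=B_t$ is the compressed color-$t$ part of $\sigma$; so the colored permutation built in Lemma 1 is $(\sigma,c)$ itself. By Lemma 1 and the Fact, $M$ is always the distribution matrix of a unique permutation $\tau$, called the *merge* of $(\sigma,c)$. By (1),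
$$P_\tau(r,s)=M(r-1,s)-M(r-1,s-1)-M(r,s)+M(r,s-1).\tag{3}$$
In the example the merge of $\sigma=(1,3,2)$, $c=(2,2,1)$ is $\tau=(2,3,1)$.

## 4. Monotone borders between the minimizing colors

Everything now depends on knowing which $F_t$ attains the minimum where. We first record how $F_t$ changes in one step. For a row $r$, and for a column $s$ of color $c$ whose point is in row $\rho=\sigma^{-1}(s)$, definition (2) gives
$$F_t(r,j)-F_t(r-1,j)=-[c(r)<t]-[c(r)=t,\ \sigma(r)\le j],\tag{4}$$
$$F_t(i,s)-F_t(i,s-1)=[c>t]+[c=t,\ \rho>i].\tag{5}$$

**Lemma 2.** For $t<t'$, $F_{t'}-F_t$ is nonincreasing in $i$ and in $j$.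

*Proof.* By (4), the change of $F_{t'}-F_t$ in a row step is $0$ if $c(r)<t$ or $c(r)>t'$; it is $-1+[\sigma(r)\le j]$ if $c(r)=t$; it is $-1$ if $t<c(r)<t'$; and it is $-[\sigma(r)\le j]$ if $c(r)=t'$. By (5), the change in a column step is $0$ if $c<t$ or $c>t'$; it is $-[\rho>i]$ if $c=t$; it is $-1$ if $t<c<t'$; and it is $[\rho>i]-1$ if $c=t'$. All of these are $\le0$. $\square$

Let $a(i,j)$ be the smallest $t$ with $F_t(i,j)=M(i,j)$.

**Lemma 3.** $a$ is nondecreasing in $i$ and in $j$. Moreover $a(i,0)=1$.

*Proof.* Let $t=a(i,j)$ and $s<t$. Then $(F_t-F_s)(i,j)<0$. By Lemma 2 this persists at all $(i',j')$ with $i'\ge i$, $j'\ge j$, so $s$ is not a minimizer there. Hence $a(i',j')\ge t$. Finally $F_1(i,0)=0$ and all $F_t\ge0$. $\square$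

**Lemma 4.** If $a(r-1,s-1)=a(r,s)=t$, then $P_\tau(r,s)=1$ if and only if $\sigma(r)=s$ and $c(r)=t$.

*Proof.* By Lemma 3, $a=t$ at all four corners $(r-1,s-1),(r-1,s),(r,s-1),(r,s)$, so $M=F_t$ there. With $\rho=\sigma^{-1}(s)$, by (5) expression (3) equals
$$[c(\rho)=t,\ \rho>r-1]-[c(\rho)=t,\ \rho>r]=[c(\rho)=t,\ \rho=r].\qquad\square$$

In the example,
$$a=\begin{pmatrix}1&1&1&1\\1&1&2&2\\1&1&2&2\\1&2&2&2\end{pmatrix}.$$
Position $(2,3)$ has $a(1,2)=a(2,3)=2$, and $\sigma(2)=3$ has color $2$, so the point survives in $\tau$. Position $(1,1)$ has $a(0,0)=a(1,1)=1$, but $\sigma(1)=1$ has color $2$, so that point disappears. Points of $\tau$ that are not points of $\sigma$ can occur only on the border between the regions: here $(1,2)$ and $(3,1)$.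

## 5. One border costs $O(N)$; many borders cost too much

**Two colors.** For $k=2$, put $D=F_2-F_1$. Then $a=1$ exactly where $D\ge0$, and by Lemma 3 the region $\{a=1\}$ is bounded by a monotone staircase. Let $b(i)$ be the number of $j\in\{0,\dots,N\}$ with $a(i,j)=1$. Start at $(N,0)$, where $D=0$. Move right as long as $D\ge0$, so that we stop at $j=b(N)$; then go up one row, move right again, and so on. As $b$ is nonincreasing in $i$, we never move left, and once the walk runs off the right end ($b(i)=N+1$) the same holds for all smaller $i$. Each step updates $D$ in $O(1)$ time by (4) and (5), and there are $O(N)$ steps. A position $(r,s)$ with $a(r-1,s-1)=1$ and $a(r,s)=2$ satisfies $b(r)\le s\le b(r-1)$, so the walk passes it, and (3) is evaluated there in $O(1)$ time: writing $M=F_1+\min(0,D)$, the contribution of $F_1$ to (3) is $[\sigma(r)=s,\ c(r)=1]$, and $D$ at the four corners is known up to $O(1)$ steps. All other positions are settled by Lemma 4. So a two-way merge takes $O(N)$ time. Halving the middle index gives recursion depth $O(\log n)$ and total time $O(n\log n)$.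

**More colors.** To reduce the depth to $\log n/\log k$, split $k$ ways. Now there are $k-1$ borders, border $t$ separating $\{a\le t\}$ from $\{a>t\}$, and we could walk along each. This is the point where the plan breaks. All the borders can be long at once. From (2),
$$F_t(i,N)=(N-i)+\#\{r\le i:c(r)>t\},\qquad F_t(N,j)=\#\{r:c(r)>t,\ \sigma(r)\le j\},$$
so for $i,j\ge1$ we get $a(i,N)=\max\{c(r):r\le i\}$, and $a(N,j)$ is the largest color among the columns $\le j$. If $\sigma(1)=1$ and $c(1)=k$ (as in our example), then $a(N,1)=a(1,N)=k$. So every one of the $k-1$ borders runs from the bottom left to the top right and makes at least $N-1$ upward steps. The walks alone then need $(k-1)(N-1)$ steps in the merge, and the bound that they give for the recursion is proportional to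
$$n\cdot\frac{k-1}{\log k}\cdot\log n .$$
Since $k\le2^{k-1}$, the factor $(k-1)/\log k$ is at least $1$, its value at $k=2$. A larger $k$ never helps this bound. Moreover, with more than two colors, deciding whether $a\le t$ involves all of $F_1,\dots,F_k$, which costs another factor $k$.

**Taking longer steps.** The way out is to walk the borders on a coarse grid of mesh $m$. Then a border has $O(N/m)$ steps; $k-1$ borders with vectors of length $k$ cost $O(k^2N/m)$, which is $O(N)$ as soon as $m\ge k^2$. What happens inside a coarse cell that a border crosses must then be found in $O(k)$ time rather than in time $m$ or $m^2$. We do this with a precomputed table, so everything that matters in a cell must fit in a fraction of a word. Three things stand in the way: the coordinates of the points are too long, the values $F_t$ are too long, and describing each mixed cell afresh would take $O(m)$ time per cell, which for $O(kN/m)$ mixed cells gives only the bound $O(kN)$. The cures are ranks in place of coordinates, truncated differences in place of values, and a description of each row block and each column block made once and shared by all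 its cells.

## 6. The coarse grid

Fix $m\ge1$, $G=\lceil N/m\rceil$, and $p_x=\min(xm,N)$ for $0\le x\le G$. Row block $I$ is $(p_{I-1},p_I]$ and column block $K$ is $(p_{K-1},p_K]$, for $1\le I,K\le G$. Put $m_I=p_I-p_{I-1}$.

**Definition (cells).** Cell $(I,K)$ consists of the positions in row block $I$ and column block $K$; its grid points are $\{p_{I-1},\dots,p_I\}\times\{p_{K-1},\dots,p_K\}$. It is *uniform* if $a(p_{I-1},p_{K-1})=a(p_I,p_K)$, and *mixed* otherwise.

On a uniform cell $a$ is constant by Lemma 3, so by Lemma 4 the points of $P_\tau$ there are exactly the points of $\sigma$ there that have this constant color.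

To locate the mixed cells, let for $1\le t\le k-1$ and $0\le x\le G$
$$b_t(x)=\#\{y\in\{0,\dots,G\}:a(p_x,p_y)\le t\}.$$
By Lemma 3, $a(p_x,p_y)\le t\iff y<b_t(x)$. Also $b_t(x)\ge1$, and $b_t(x)$ is nonincreasing in $x$ and nondecreasing in $t$. Cell $(I,K)$ is mixed if and only if $a(p_{I-1},p_{K-1})\le t<a(p_I,p_K)$ for some $t\le k-1$. The first inequality says $K-1<b_t(I-1)$ and the second says $K\ge b_t(I)$. So the cell is mixed if and only if
$$\exists\,t\le k-1:\quad b_t(I)\le K\le b_t(I-1).\tag{6}$$

**The example with $m=2$.** Here $G=2$ and $(p_0,p_1,p_2)=(0,2,3)$. From the matrix $a$ we read $b_1(0)=3$, $b_1(1)=1$, $b_1(2)=1$. By (6), in row block $1$ the cells $K=1,2$ are mixed; in row block $2$ only $K=1$ is. Cell $(2,2)$ is uniform, with $a(2,2)=a(3,3)=2$; it contains no point of $\sigma$, hence none of $\tau$.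

## 7. Merging $k\le Q$ colors in linear time

**Parameters.** Let $L=\lfloor\log n\rfloor$, $Q=\lfloor L^{1/8}\rfloor$, $m=Q^2\le L^{1/4}$, $\beta=\lceil\log(2m+2)\rceil$. Assume $n\ge n_0$, where $n_0$ is a constant such that $Q\ge4$ and $12m\beta\le L/4$ for all $n\ge n_0$. It exists since $m\beta=O(L^{1/4}\log L)$.

**Packing.** All packed data consist of $\beta$-bit fields with values in $[0,2m+1]$, in strings of a fixed number ($\le12m$) of fields, padded with zeros. Such a string has at most $12m\beta\le L/4$ bits, so it fits in a word and can be used as an index into an array of size at most $2^{L/4}\le n^{1/4}$. Appending or extracting a field, and concatenating two strings, take $O(1)$ time by shifts and masks.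

**Lemma 5 (merging).** After $O(n)$-time preprocessing depending only on $n$, the merge $\tau$ of any $k$-colored permutation $(\sigma,c)$ of size $1\le N\le n$ with $k\le Q$ can be computed in $O(N)$ time and $O(N)$ space (besides the tables).

The proof occupies the rest of this section.

**Step 1: very small sizes.** *Purpose: dispose of $N\le m$.* Use a table $T_{\rm merge}$ with key $(N,k,\sigma,c)$, which has at most $2m+2$ fields, and with output $\tau$. The key word starts as zero, so padding is free, and packing and unpacking take $O(N)$ time.

From now on $N>m$. Then $mG<N+m<2N$ and $k^2\le Q^2=m<N$. Tabulate the block index of each $s\in[N]$ in $O(N)$ time.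

**Step 2: block words and counts.** *Purpose: describe each row block and each column block once, in one word, so that any cell can be decoded from two words and a few counts.*

For a row $r$, let $\rho(r)$ be the rank of $\sigma(r)$ among the columns of the points in the row block of $r$. The *row word* of block $I$ lists $(c(r),\rho(r))$ for its rows in order. For a column $s$, let $\kappa(s)$ be the rank of $\sigma^{-1}(s)$ among the rows of the points in the column block of $s$. The *column word* of block $K$ lists $(\text{color of }s,\kappa(s))$ for its columns in order. Each word has at most $2m$ fields. Scanning the columns $1,\dots,N$ and appending each point to the list of its row block yields, in $O(N)$ time, for every row block its points sorted by column; hence the $\rho$'s and the row words. The column words are obtained symmetrically.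

Define
$$\mathrm{cnt}_K(x)=\#\{\text{points in column block }K\text{ with row}>p_x\},\quad \ell_I(y)=\#\{\text{points in row block }I\text{ with column}\le p_y\}.$$
In column block $K$, exactly $m_K-\mathrm{cnt}_K(x)$ points have row $\le p_x$, and they have the smallest ranks. So the point of column $s$ in block $K$ has row $>p_x$ if and only if $\kappa(s)>m_K-\mathrm{cnt}_K(x)$. Likewise, for $r$ in block $I$, $\sigma(r)\le p_y$ if and only if $\rho(r)\le\ell_I(y)$. Also
$$\#\{\text{points in cell }(I,K)\}=\mathrm{cnt}_K(I-1)-\mathrm{cnt}_K(I)=\ell_I(K)-\ell_I(K-1).\tag{7}$$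

In the example with $m=2$, row block $1$ has the points $(1,1),(2,3)$, both of color $2$, so its row word is $(2,1),(2,2)$. Column block $1$ has column $1$ (color $2$, point in row $1$) and column $2$ (color $1$, point in row $3$), so its column word is $(2,1),(1,2)$. Further, $\mathrm{cnt}_1(0)=2$, $\mathrm{cnt}_1(1)=1$, $\ell_1(0)=0$, $\ell_1(1)=1$, and (7) says that cell $(1,1)$ contains one point.

**Step 3: tables for coarse steps.** *Purpose: move the whole vector $(F_1,\dots,F_k)$ from one coarse corner to the next in $O(k)$ time.* Summing (5) over a column block and (4) over a row block, and writing $s\in K$, $r\in I$ for columns and rows in these blocks,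
$$F_t(p_x,p_K)-F_t(p_x,p_{K-1})=\#\{s\in K:\text{color}>t\}+\#\{s\in K:\text{color}=t,\ \text{row}>p_x\},\tag{8}$$
$$F_t(p_{I-1},p_y)-F_t(p_I,p_y)=\#\{r\in I:c(r)<t\}+\#\{r\in I:c(r)=t,\ \sigma(r)\le p_y\}.\tag{9}$$
By the two rank criteria of Step 2, the vector (8), over all $t\le k$, is a function of the column word, $m_K$, $k$ and $\mathrm{cnt}_K(x)$; the vector (9) is a function of the row word, $m_I$, $k$ and $\ell_I(y)$. Tables $T_{\rm col}$ and $T_{\rm row}$ return these vectors in packed form; their entries are $\le m$. So a step of the full vector $(F_1,\dots,F_k)$, stored as $k$ ordinary words, between adjacent coarse corners costs $O(k)$.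

**Step 4: the table for cells.** *Purpose: find all points of $\tau$ in a mixed cell with one lookup.* The table $T_{\rm cell}$ has as key the row word of $I$, the column word of $K$, the numbers
$$m_I,\quad m_K,\quad k,\quad \ell_I(K-1),\quad \ell_I(K),\quad \mathrm{cnt}_K(I-1),\quad \mathrm{cnt}_K(I),$$
and the truncated differences at the top-right corner
$$f_t=\min\bigl(F_t(p_{I-1},p_K)-\min_sF_s(p_{I-1},p_K),\ 2m+1\bigr),\qquad t\le k.$$
Its output is the number of points of $P_\tau$ in the cell followed by the list of their coordinates relative to $(p_{I-1},p_{K-1})$. We must check that the key determines the output.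

*(a) The key determines how each $F_t$ varies on the cell.* For each row $r\in I$ we know $c(r)$. If $\rho(r)\le\ell_I(K-1)$, then $\sigma(r)\le p_{K-1}$. If $\rho(r)>\ell_I(K)$, then $\sigma(r)>p_K$. Otherwise the point lies in the cell. The columns of the points in the cell are exactly the columns $s\in K$ with
$$m_K-\mathrm{cnt}_K(I-1)<\kappa(s)\le m_K-\mathrm{cnt}_K(I),$$
since this says that the row of the point is $>p_{I-1}$ and $\le p_I$. Sorted by column, the points of row block $I$ in the cell are those of ranks $\ell_I(K-1)+1,\dots,\ell_I(K)$, so $\sigma(r)$ is the $(\rho(r)-\ell_I(K-1))$-th smallest of these columns. Hence $[\sigma(r)\le j]$ is known for all $r\in I$ and all $j\in[p_{K-1},p_K]$. For each column of $K$ we know its color and whether the row of its point is $>p_{I-1}$. Using (5) along the top side and then (4) downward, the numbers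
$$\Delta_t(i,j)=F_t(i,j)-F_t(p_{I-1},p_K)$$
are known at all grid points of the cell.

*(b) Truncation does no harm.* Moving left from the top-right corner along the top side changes $F_t$ by $0$ or $-1$ per step, and so does moving down, so $-2m\le\Delta_t\le0$ on the cell. Let $\mu=\min_sF_s(p_{I-1},p_K)$, attained at $s^*$. If $f_t=2m+1$, then $F_t(i,j)-\mu\ge f_t+\Delta_t(i,j)\ge1$, whereas $f_{s^*}+\Delta_{s^*}(i,j)\le0$. Thus such $t$ never attain the minimum, neither for the true nor for the truncated values. Values $f_t\le2m$ are exact. Hence
$$M(i,j)-\mu=\min_t\bigl(f_t+\Delta_t(i,j)\bigr)$$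
on the whole cell, and (3), in which the constant $\mu$ cancels, gives $P_\tau$ there.

*Check in the example.* In cell $(1,1)$, row $1$ has $0<\rho(1)=1\le\ell_1(1)=1$, so its point is in the cell; the columns with $0<\kappa(s)\le1$ are $\{1\}$, so $\sigma(1)=1$. Row $2$ has $\rho(2)=2>1$, so $\sigma(2)>2$. At the top-right corner $(0,2)$ we have $F_1=F_2=2$, so $f=(0,0)$. Working out $M-\mu$ on the cell gives
$$\begin{pmatrix}-2&-1&0\\-2&-1&-1\\-2&-1&-1\end{pmatrix},$$
which is the corresponding part of $M$ minus $2$. By (3) the only point of $\tau$ in the cell is $(1,2)$, so the output is $1$ followed by $1,2$.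

**Step 5: size and construction of the tables.** *Purpose: bound the preprocessing.* All fields have values in $[0,2m+1]$. With row and column words padded to $2m$ fields and the $f_t$ padded to $Q$ fields, the longest key is that of $T_{\rm cell}$, with $4m+Q+7\le12m$ fields. Its output has at most $2m+1$ fields, as a cell contains at most $m$ points of $P_\tau$. So each of the four tables has at most $n^{1/4}$ entries, each computed by direct evaluation of the above definitions in $m^{O(1)}$ time. Keys that fail a consistency check during evaluation (a field out of range, ranks that are not a permutation, counts that disagree in (7), a result that is not a 0/1 matrix with at most one $1$ per row, and so on) get entry $0$; they are never queried, since queried keys come from actual colored permutations. Preprocessing takes $n^{1/4}(\log n)^{O(1)}=O(n)$ time and depends only on $n$.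

**Step 6: starting the sweep at the bottom.** *Purpose: find $b_t(G)$ for all $t$.* We sweep $x$ from $G$ down to $0$. For each $t\le k-1$ we maintain $y=b_t(x)$ and, if $y\le G$, the vector $V_t=(F_1,\dots,F_k)$ at $(p_x,p_y)$. At $x=G$ we have $p_G=N$ and $\mathrm{cnt}_K(G)=0$ for all $K$. For each $t$ start at $y=0$ with $V_t=0$, which is correct as $F_s(N,0)=0$. While $y\le G$ and $a(p_G,p_y)\le t$ (read off $V_t$ in $O(k)$ time as the smallest index of a minimum), step $y\to y+1$, updating $V_t$ by $T_{\rm col}$ if $y+1\le G$. The final $y$ is $b_t(G)$.

**Step 7: sweeping one row block.** *Purpose: pass from $b_t(I)$ to $b_t(I-1)$, and output all points of $\tau$ in row block $I$.* For $I=G,G-1,\dots,1$ do the following, keeping both the old values $b_t(I)$ and the new values $b_t(I-1)$ until the end of the iteration.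

1. *Counts.* An array holds $\mathrm{cnt}_K(I)$ for all $K$. Using the at most $m$ points of row block $I$, produce $\mathrm{cnt}_K(I-1)$ in a second array, by adding $1$ to the entry of the column block of each point. The two arrays are made equal again at the end of the iteration by touching the same at most $m$ entries.

2. *Starting ranks.* The numbers $b_t(I)$ are nondecreasing in $t$. Merging them with the column-sorted point list of block $I$ gives $\ell_I(b_t(I))$ for all $t$ with $b_t(I)\le G$, in $O(m+k)$ time.

3. *Borders and mixed cells.* For $t=1,\dots,k-1$ in order: if $b_t(I)=G+1$, then $b_t(I-1)=G+1$ and nothing is done. Otherwise set $y=b_t(I)$ and move $V_t$ from $(p_I,p_y)$ to $(p_{I-1},p_y)$ by $T_{\rm row}$ with $\ell_I(y)$. Then, while $y\le G$: *visit* $y$; stop if $a(p_{I-1},p_y)>t$; else replace $y$ by $y+1$ and, if the new $y$ is $\le G$, update $\ell_I$ by (7) and $V_t$ by $T_{\rm col}$ with $\mathrm{cnt}_y(I-1)$. At a visit to $y=K$, process cell $(I,K)$ only if $K$ exceeds the largest $K$ processed so far in this row block. To process it, form the key in $O(k)$ time, query $T_{\rm cell}$, and write out the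 listed points of $\tau$.

4. *Uniform cells.* Scan the points of block $I$ in column order. For a point in column block $K$, let $u=\#\{t\le k-1:b_t(I-1)\le K-1\}$, maintained by a monotone pointer. If $u+1\le k-1$ and $b_{u+1}(I)\le K$, ignore the point. Otherwise output it as a point of $\tau$ if and only if its color is $u+1$.

**Step 8: correctness of the sweep.** *Purpose: show that each mixed cell is processed exactly once, that its key is available, and that item 4 tells uniform from mixed.*

Since $b_t(I-1)\ge b_t(I)$, the final $y$ in item 3 is $b_t(I-1)$, and the visited $y$ are exactly the $K\le G$ with $b_t(I)\le K\le b_t(I-1)$; note $K\ge b_t(I)\ge1$, so these are block indices. By (6), over all $t$, the visited $K$ are exactly the mixed cells of row block $I$. At each visit the full vector $V_t$ at the top-right corner $(p_{I-1},p_K)$, the counts $\mathrm{cnt}_K(I-1)$ and $\mathrm{cnt}_K(I)$, the number $\ell_I(K)$ and, by (7), $\ell_I(K-1)$ are available. These and the block words form the key.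

By the rule in item 3, no cell is processed twice. We claim that $K$ is processed at its first visit, say for $t$. Otherwise some $K'\ge K$ was processed before, at a visit for some $t'\le t$. For fixed $t$ the visits increase, so $t'<t$. Then
$$b_{t'}(I)\le b_t(I)\le K\le K'\le b_{t'}(I-1),$$
so $K$ was already visited for $t'$, a contradiction.

In item 4, since $b_t(I-1)$ is nondecreasing in $t$, the indices $t$ with $b_t(I-1)\ge K$ are exactly $u+1,\dots,k-1$. Since $b_t(I)$ is nondecreasing in $t$, (6) holds if and only if $u+1\le k-1$ and $b_{u+1}(I)\le K$. So exactly the points in mixed cells are ignored. In a uniform cell the constant value of $a$ is $a(p_{I-1},p_{K-1})$; as $a(p_{I-1},p_{K-1})\le t\iff K-1<b_t(I-1)$, the indices counted by $u$ are exactly those smaller than this value, which is therefore $u+1$.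

Every point of $P_\tau$ lies in exactly one cell. Mixed cells are handled exactly by $T_{\rm cell}$, uniform cells by Lemma 4. So the output is $\tau$.

**Step 9: time and space.** *Purpose: finish Lemma 5.* Preparation (block indices, block words, lists) is $O(N)$. Items 1, 2, 4 cost $O(m+k)$ per row block, total $O(mG)$. For each $t$, the total number of visits and $T_{\rm row}$ moves, including initialization, is $O(G)$, because $y$ only increases, up to $G+1$, with at most one additional visit and one $T_{\rm row}$ move per row block. Each costs $O(k)$ apart from decoding output points. All of them together cost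
$$O(k\cdot G\cdot k)=O(Q^2G)=O(mG).$$
Decoding costs $O(1)$ per output point, total $O(N)$. As $mG\le2N$, the total is $O(N)$. Space is $O(N+k^2)=O(N)$, the $k^2$ coming from the vectors $V_t$. This proves Lemma 5. $\square$

## 8. The $Q$-way recursion and the proof of Theorem 1

For $n<n_0$ use brute force in $O(1)$ time. Otherwise build the tables once, for this $n$, and recurse.

**Step 1: one call.** *Purpose: split and merge in linear time.* On an instance $(\pi_A,\pi_B)$ of size $N$: if $N=1$, return the only permutation. Else let $k=\min(Q,N)\ge2$, and cut the middle index range $[N]$ into $k$ consecutive intervals $J_t=(e_{t-1},e_t]$ of sizes $\lfloor N/k\rfloor$ or $\lceil N/k\rceil$. Tabulate the interval index of each element of $[N]$. Scanning the rows $r=1,\dots,N$ and appending $(r,\pi_A(r)-e_{t-1})$ to list $t$ when $\pi_A(r)\in J_t$ yields $R_t$ in increasing order and $A_t$. Scanning the columns $s=1,\dots,N$ and appending $s$ to list $t$ when $\pi_B^{-1}(s)\in J_t$ yields $S_t$ in increasing order, and $B_t$ maps $\pi_B^{-1}(s)-e_{t-1}$ to the position of $s$ in list $t$. This takes $O(N)$ time. Recursively compute $\gamma_t=A_t\odot B_t$,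 form $(\sigma,c)$ as in Lemma 1 in $O(N)$ time by indexing into the sorted lists $R_t,S_t$, and return its merge, computed by Lemma 5. By Lemma 1 this is $\pi_A\odot\pi_B$.

**Step 2: depth and time.** *Purpose: add up the costs.* Each call costs $O(N)$ outside its recursive calls, and instances at the same depth have total size at most $n$. An instance of depth $d$ has size at most $\lceil n/Q^d\rceil$: a child of an instance of size $N$ has size at most $\lceil N/Q\rceil$ (if $k=N<Q$ the children have size $1$), and nested ceilings compose, $\lceil\lceil n/Q^d\rceil/Q\rceil=\lceil n/Q^{d+1}\rceil$. So the depth is at most $\lceil\log n/\log Q\rceil$. Since $Q=\lfloor L^{1/8}\rfloor$ with $L=\lfloor\log n\rfloor$, we have $\log Q=\Theta(\log\log n)$, and the total time is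
$$O\Bigl(n\bigl(1+\tfrac{\log n}{\log Q}\bigr)\Bigr)=O\Bigl(\frac{n\log n}{\log\log n}\Bigr).$$

**Step 3: space.** With depth-first recursion only one instance per depth is active, so the space is $O(\sum_d\lceil n/Q^d\rceil)=O(n)$, plus the tables. Theorem 1 is proved. $\blacksquare$

## 9. Unequal blocks: Theorem 2 and monotone runs

In Theorem 2 the products over the blocks $J_t$ are given, and large blocks should be reached after few merges. We let the recursion cut near equal sizes, but never through a block.

**Proof of Theorem 2.** Assume $n\ge n_0$ (otherwise brute force), build the tables of Lemma 5 in $O(n)$ time, and let $q=\lfloor(Q+1)/2\rfloor\ge2$, so $2q-1\le Q$. The nodes of the recursion are middle intervals $J$ that are unions of consecutive blocks $J_t$; the root is $[n]$. Node $J$ computes $A_J\odot B_J$, where $A_J,B_J$ are the compressed restrictions. Compression is transitive, so Lemma 1 applies to $A_J,B_J$ and any partition of $J$ into consecutive subintervals.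

**Step 1: the children of a node.** *Purpose: split without cutting a block, into between two and $Q$ children.* If $J$ is a single block, return the given product. Otherwise $|J|\ge2$. Cut $J$ into $\min(q,|J|)\ge2$ nearly equal nonempty consecutive pieces. Each block straddling a cut becomes a child by itself. For each piece, the union of the blocks contained in it, if nonempty, becomes a child. There are at most $q-1$ cuts and at most $q$ pieces, so these are at most $(q-1)+q\le Q$ consecutive intervals, and they partition $J$. There are at least two: a unique child would equal $J$, but $J$ is neither a single block nor contained in one piece. Split as in Section 8, recurse, and merge by Lemma 5; this costs $O(|J|)$.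

For instance, with $q=2$ and blocks $\{1\},\{2\},\{3,\dots,8\}$, the root $[8]$ is cut after $4$. The last block straddles the cut and becomes a child at once; the other child is $\{1,2\}$, which is then cut into its two blocks.

**Step 2: a block has few ancestors.** *Purpose: bound the number of merges that an element takes part in.* A multi-block child lies in one piece, so it has size at most $\lceil|J|/q\rceil$. All ancestors of an internal node are internal, so an internal node at depth $d$ has size at most $\lceil n/q^d\rceil$. If it contains $J_t$, it also contains another block, so its size is at least $N_t+1$. Thus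
$$N_t+1\le\lceil n/q^d\rceil<n/q^d+1,\qquad\text{i.e.}\qquad d<\log_q(n/N_t).$$
So $J_t$ has at most $1+\log_q(n/N_t)$ internal ancestors.

**Step 3: the total.** Charging the cost $O(|J|)$ of each internal node to the elements of $J$, the total is
$$O(n)+\sum_tN_t\cdot O\bigl(1+\log_q(n/N_t)\bigr)=O\bigl(n(1+H/\log q)\bigr),$$
and $\log q=\Theta(\log\log n)$. Finally, by concavity of the logarithm, $H=\sum_t\frac{N_t}{n}\log\frac n{N_t}\le\log\sum_t\frac{N_t}n\cdot\frac n{N_t}=\log K$. $\blacksquare$

If all $N_t=1$, the given products are $1\times1$, $H=\log n$, and the time bound is that of Theorem 1. For blocks of sizes $1,1,6$ we get $H=2\cdot\frac18\cdot3+\frac34\log\frac43\approx1.06$, less than $\log3\approx1.58$.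

**Corollary A (run-adaptive).** Let $K$ be the least number of consecutive intervals $J$ partitioning $[n]$ such that on each $J$ at least one of $\pi_B|_J$, $\pi_A^{-1}|_J$ is monotone (increasing or decreasing). Then $P_C$ is computable in $O\bigl(n(1+\frac{\log K}{\log\log n})\bigr)$ time.

*Proof.* *Finding the intervals.* The property is inherited by subintervals. So in the left-to-right greedy partition, by induction, the $t$-th interval ends no earlier than the $t$-th interval of any valid partition; hence it uses $K$ intervals. It is found in $O(n)$ time by maintaining four flags (which of $\pi_B$, $\pi_A^{-1}$ is still increasing or decreasing on the current interval). All $A_J,B_J$ are formed in $O(n)$ time by the two scans of Section 8.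

*The block products.* If $\pi_B|_J$ is increasing, then $B_J=\mathrm{Id}$ and $A_J\odot B_J=A_J$. If $\pi_A^{-1}|_J$ is increasing, then $A_J=\mathrm{Id}$ and the product is $B_J$. If $\pi_B|_J$ (respectively $\pi_A^{-1}|_J$) is decreasing, then $B_J$ (respectively $A_J$) is the reversal $W$ of size $|J|$, and the product is $W$ because $W$ is absorbing on both sides, as checked in Section 2. All block products are thus available in $O(n)$ total time, and Theorem 2 applies with $H\le\log K$. $\square$

In the opening example $\pi_A^{-1}=(3,1,2)$ and $\pi_B=(2,1,3)$; neither is monotone on $[3]$, and $K=2$ with $J=\{1,2\}$ and $J=\{3\}$.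

## 10. Rectangular subpermutations

A subpermutation matrix is a 0/1 matrix with at most one $1$ in each row and each column. Its distribution matrix is defined as before, by counting the ones in rows $>i$ and columns $\le j$; for an $n_1\times n_2$ matrix it has size $(n_1+1)\times(n_2+1)$. For example, the $1\times2$ matrix $(0\ 1)$ has the distribution matrix with rows $(0,0,1)$ and $(0,0,0)$.

**Corollary B (subpermutations).** Let $P_A$ ($n_1\times n_2$) and $P_B$ ($n_2\times n_3$) be 0/1 matrices with at most one $1$ in each row and column, given by their lists of ones. Then the subpermutation matrix $P_C$ ($n_1\times n_3$) with $P_C^\Sigma=P_A^\Sigma\odot P_B^\Sigma$ exists and is computable in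
$$O\Bigl(n_1+n_2+n_3+\frac{n_2\log n_2}{\log\log n_2}\Bigr)$$
time (for $n_2\ge3$, words of $\Theta(\log(n_1+n_2+n_3))$ bits).

*Proof.* *Removing zero rows of $P_A$ and zero columns of $P_B$.* Deleting a zero row of $P_A$ or a zero column of $P_B$ only deletes a repeated row or column of the distribution matrices, hence of the product. Afterwards the corresponding zero rows and columns are reinserted into $P_C$. Let $P_A$ now have $r_A\le n_2$ rows and $P_B$ have $r_B\le n_2$ columns.

*Padding to permutations.* Add $n_2-r_A$ new rows *above* $P_A$, with ones in its zero columns, and $n_2-r_B$ new columns *to the right* of $P_B$, with ones in its zero rows. Both become $n_2\times n_2$ permutation matrices $P_A',P_B'$. Distribution entries count points strictly below row index $i$ and up to column index $j$. Hence for $i\ge n_2-r_A$ and $l\le r_B$, and all $j$,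
$$P_A'^{\,\Sigma}(i,j)=P_A^\Sigma(i-(n_2-r_A),j),\qquad P_B'^{\,\Sigma}(j,l)=P_B^\Sigma(j,l).$$
So, with $P_{C'}^\Sigma=P_A'^{\,\Sigma}\odot P_B'^{\,\Sigma}$, the entry $P_{C'}^\Sigma(i,l)$ equals $(P_A^\Sigma\odot P_B^\Sigma)(i-(n_2-r_A),l)$.

*Reading off the result.* For these $i,l$, the entry $P_{C'}^\Sigma(i,l)$ counts only points of $P_{C'}$ in the last $r_A$ rows and first $r_B$ columns. So the restriction of $P_{C'}$ to these rows and columns is the required matrix, before reinserting zero rows and columns. Apply Theorem 1 with $n=n_2$; the rest takes $O(n_1+n_2+n_3)$ time. The word size may exceed $\Theta(\log n_2)$, but the proof of Theorem 1 uses only a lower bound $\Omega(\log n_2)$ on it. $\square$
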